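\title{A finitely presented semigroup with no identities\\ and no free subsemigroup of rank two}

\begin{abstract}
A semigroup that contains a free subsemigroup of rank two satisfies no nontrivial identity. We show that the converse fails for finitely presented semigroups. We give an explicit finite presentation of a semigroup $S$ that satisfies no nontrivial identity, although any two elements $u,v\in S$ satisfy $(uv)^r=(vu)^r$ for some $r$ depending on $u$ and $v$. The relations of $S$ run a chain of unary counters, each of which can be pushed one step higher than its predecessor, and a word becomes zero when a counter overflows. We also show that $S$ has a nil ideal $I$ with $S/I$ satisfying $(xy)^2=(yx)^2$, that the logarithm of the growth function of $S$ has order $\sqrt{\ell}\log\ell$, and that there is an example with two generators.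
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A \emph{semigroup identity} is a formal equality $u=v$ of two nonempty words over an alphabet of variables. It is \emph{nontrivial} if $u$ and $v$ are different words, and a semigroup \emph{satisfies} it if the two sides take the same value under every substitution of elements for the variables. A commutative semigroup satisfies $xy=yx$; a semigroup with zero in which every $n$th power is $0$ satisfies $x^n=x^{n+1}$. A semigroup is \emph{free of rank $r$} if it is isomorphic to the semigroup of all nonempty words over an alphabet of cardinality $r$. The free semigroup of rank one is commutative. From rank two on there are no identities, and two variables already see everything.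

\begin{lemma}\label{lem:twovar}
A semigroup that satisfies a nontrivial identity satisfies a nontrivial identity in the two variables $x,y$.
\end{lemma}

\begin{proof}
Let $u=v$ be a nontrivial identity in the variables $x_1,\dots,x_r$, and substitute $xy^i$ for $x_i$. A product of the words $xy^i$ determines its factors, because a new factor begins at each letter $x$. So the images of $u$ and $v$ are different words in $x,y$, and their equality is a consequence of $u=v$.
\end{proof}

If $u,v$ freely generate a free subsemigroup, the substitution $x\mapsto u$, $y\mapsto v$ violates every nontrivial identity in $x,y$. Any two free generators of a free semigroup of larger rank form such a pair. Hence a semigroup containing a free subsemigroup of rank at least two satisfies no nontrivial identity. The two properties differ in the order of quantifiers: having no identity means that each identity is violated by some pair of elements, while a free subsemigroup is one pair that violates all identities at once. With infinitely many generators the difference is real.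

\begin{example}\label{ex:infinite}
Take generators $0,x_1,y_1,x_2,y_2,\dots$, make $0$ a zero, and declare a word to be $0$ if it contains letters with two different subscripts, or if all its letters have subscript $k$ and its length exceeds $k$. Every element is nilpotent, so there is no free subsemigroup. The words of length at most $k$ in $x_k,y_k$ are distinct nonzero elements, so no nontrivial identity in two variables holds, and by Lemma~\ref{lem:twovar} no nontrivial identity holds.
\end{example}

A semigroup is \emph{finitely presented} (or finitely defined) if it is given by finitely many generators and finitely many defining relations. Finitely many relations have bounded length, so each of them inspects only a window of bounded size in a word. One would guess that a pair of elements that behaves freely on products longer than the window behaves freely on all products. For the simplest presentations this guess is correct.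

\begin{example}\label{ex:monomial}
Let $M$ be generated by a finite set $A$ and a zero $0$, subject only to finitely many relations $w=0$, where the $w$ are words over $A$ of length at most $L$. No relation applies to a word over $A$ that avoids all the $w$, so such a word is nonzero and equal in $M$ to no other word. Suppose that $M$ satisfies no nontrivial identity, and let $p(x,y)$ be the product of all words of length at most $L$ in $x,y$. The identity $p\,xy=p\,yx$ fails at some pair $u,v$. Then $uv\ne vu$ and $p(u,v)\neq0$, so $u,v$ are words over $A$ and all products of at most $L$ factors $u,v$ are nonzero. A factor of length at most $L$ of an arbitrary product of $u$'s and $v$'s lies inside such a short product, so it is not one of the $w$. Hence $u,v$ multiply in $M$ as they do in the free semigroup on $A$, where two words that do not commute generate a free subsemigroup of rank two.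
\end{example}

The following is Question~21.1 of \cite{survey}.

\medskip
\noindent\textbf{Question.} \emph{Does every finitely presented semigroup that satisfies no nontrivial identity contain a free subsemigroup of rank at least two?}
\medskip

The answer is no. We write $|w|$ for the length of a word $w$.

\begin{theorem}\label{thm:main}
The semigroup $S$ defined in Section~\ref{sec:S} by $15$ generators and finitely many relations satisfies no nontrivial identity. For all words $u,v$ in the generators of $S$, with $l=|u|+|v|$,
\[
(uv)^{2l+1}=(vu)^{2l+1}\quad\text{in } S .
\]
Hence $S$ contains no free subsemigroup of rank at least two.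
\end{theorem}

The displayed equality is not an identity, because the exponent depends on $u$ and $v$; since $S$ has no identity, no single exponent can serve for all pairs.

An ideal $I$ of a semigroup $S$ with zero is \emph{nil} if every element of $I$ has a power equal to $0$. The \emph{Rees quotient} $S/I$ is the homomorphic image of $S$ obtained by identifying all elements of $I$ with $0$. The \emph{growth function} $\gamma(\ell)$ of a semigroup with a fixed finite generating set counts the elements represented by words of length at most $\ell$, and the growth is \emph{subexponential} if $\ell^{-1}\log\gamma(\ell)\to0$. The second theorem is not needed for the first; it describes how $S$ is built and how small an example can be.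

\begin{theorem}\label{thm:supp}
\begin{enumerate}
\item[(1)] $S$ has a nil ideal $I$ such that $S/I$ satisfies the identity $(xy)^2=(yx)^2$.
\item[(2)] The growth function $\gamma_S$ of $S$ with respect to its $15$ generators satisfies
\[
C_1\sqrt\ell\log\ell\le\log\gamma_S(\ell)\le C_2\sqrt\ell\log\ell
\]
for some constants $C_1,C_2>0$ and all $\ell\ge2$.
\item[(3)] There is a finitely presented semigroup $Q$ with two generators that satisfies no nontrivial identity and has subexponential growth; in particular it has no free subsemigroup of rank at least two. Two is the least possible number of generators.
\end{enumerate}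
\end{theorem}

The plan is to imitate Example~\ref{ex:infinite} inside a finitely presented semigroup. The role of $x_k,y_k$ is played by $Xt^{k+2}$ and $Yt^{k+2}$, where $X,Y,t$ are three of the generators. Products of at most $k$ such elements must stay nonzero and distinct, and long products must vanish. So the relations have to compare the number of letters $X,Y$ in a word with the lengths of the blocks of $t$'s, two unbounded quantities, through a bounded window; by Example~\ref{ex:monomial} relations of the form $w=0$ cannot do this alone. We treat the $i$th block $t^n$ as a counter with $n$ empty cells and let the relations fill it with marks. The relations permit the $(i+1)$st counter to climb one mark above the $i$th. Two opposite estimates then give the theorem. In the words $Z_1t^{n_1}\cdots Z_kt^{n_k}$ with $Z_i\in\{X,Y\}$ the $i$th counter never exceeds $i$, so long blocks never overflow (Section~\ref{sec:upper}). In an \emph{arbitrary} nonzero word the $i$th counter can be driven up to $i-1$, so the $i$th block must be long, which a high power of a fixed word cannot afford (Section~\ref{sec:lower}). Section~\ref{sec:nofree} finishes the proof of Theorem~\ref{thm:main}, and Sections~\ref{sec:growth} and~\ref{sec:two}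 prove Theorem~\ref{thm:supp}.

\section{The semigroup $S$ and its tracks}\label{sec:S}

\subsection*{The presentation}
Let $T=\{t,m,a_0,a_1,b_0,b_1\}$ and let $T'=\{p':p\in T\}$ be a disjoint copy of $T$. The generators of $S$ are the six \emph{unprimed} letters of $T$, the six \emph{primed} letters of $T'$, two \emph{heads} $X,Y$, and $0$. The letter $t$ is the \emph{blank}, $m$ is the \emph{message}, and $a_\varepsilon,b_\varepsilon$ are \emph{marks} of \emph{type} $a$ or $b$ and \emph{index} $\varepsilon\in\{0,1\}$. The blank and the marks, that is, the letters of $T\setminus\{m\}$, are \emph{cells}.

In the relations below $z,z_1,z_2,z_3$ range over $\{X,Y\}$, the indices $\varepsilon,\delta$ over $\{0,1\}$, and $c$ over $\{a,b\}$. The primed copy of a relation is obtained by priming every letter other than $0$.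
\begin{enumerate}
\item[(R0)] $0g=g0=0$ for every generator $g$.
\end{enumerate}
\emph{Transport.}
\begin{enumerate}
\item[(R1)] $p\,q'=q'p$ for $p,q\in T$.
\item[(R2)] $p\,z=z\,p'$ for $p\in T$.
\end{enumerate}
\emph{Sorting.}
\begin{enumerate}
\item[(R3)] $ma_\varepsilon=a_\varepsilon m$, and the primed copies.
\item[(R4)] $a_0a_1=a_1a_0$, $\;b_0b_1=b_1b_0$, $\;a_0b_1=a_1b_0$, and the primed copies.
\end{enumerate}
\emph{Counting.}
\begin{enumerate}
\item[(R5)] $c_0\,z=c_1\,z\,m$.
\item[(R6)] $m\,b_\varepsilon\,g=a_\varepsilon\,g$ for $g\in\{t,b_0,b_1\}$.
\item[(R7)] $f\,t\,t=f\,b_0\,t$ for $f\in\{X,Y,m,a_0,a_1\}$.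
\end{enumerate}
\emph{Forbidden factors.}
\begin{enumerate}
\item[(R8)] $tg=0$ for $g\in T\setminus\{t\}$, $\;b_\varepsilon a_\delta=0$, $\;b_\varepsilon m=0$, and the primed copies.
\item[(R9)] $c_1\,z\,g=0$ for $g\in\{t,b_0,b_1\}$.
\item[(R10)] $g'z=0$ and $g't'z=0$ for $g\in T\setminus\{t\}$.
\item[(R11)] $z_1z_2z_3=0$ and $z_1z_2t'z_3=0$.
\end{enumerate}

From now on a \emph{word} is a nonempty word in the generators other than $0$, unless $0$ is explicitly allowed. We write $T^*$ for the set of all words over $T$ including the empty word, and $w'$ for the primed copy of $w\in T^*$. A \emph{forbidden factor} is a left-hand side of one of (R8)--(R11). A word is \emph{reachable} from $W$ if it is obtained from $W$ by finitely many applications of (R1)--(R7), in either direction. These relations do not involve $0$ and do not change the sequence of heads of a word.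

\begin{lemma}\label{lem:deriv}
Let $W$ be a word.
\begin{enumerate}
\item[(a)] $W=0$ in $S$ if and only if some word reachable from $W$ contains a forbidden factor.
\item[(b)] If $W\ne0$ in $S$, the words equal to $W$ in $S$ are exactly the words reachable from $W$. They all have the same sequence of heads.
\end{enumerate}
\end{lemma}

\begin{proof}
Two words in the generators of a presented semigroup are equal if and only if they are joined by a finite chain in which each step replaces a factor that is one side of a defining relation by the other side. By (R0) a word containing the letter $0$ equals $0$. Consider a chain starting at $W$. As long as the letter $0$ has not appeared, the steps use (R1)--(R7). The step at which it first appears cannot use (R0), both of whose sides contain $0$, so it replaces a forbidden factor by $0$. Both statements follow.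
\end{proof}

\subsection*{Tracks}
To compare two consecutive counters, a mark of the first must be brought next to the head that starts the second. The blanks of the first counter stand in the way, and they have to be moved aside without forgetting where they belong. The transport relations do this: a letter may cross the next head, at the price of a prime; primed letters slide past unprimed ones; and no relation lets a primed letter cross a further head. By (R2) and (R1),
\begin{equation}\label{eq:transport}
s\,z\,w=z\,s'w=z\,w\,s'\qquad(s,w\in T^*,\ z\in\{X,Y\}).
\end{equation}
The next definition collects the letters that belong to one counter, wherever transport has put them.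

Let $W$ be a word with heads $Z_1,\dots,Z_N$, in this order, $N\ge1$. The heads cut $W$ into \emph{gaps} $0,1,\dots,N$, where gap $i$ lies between $Z_i$ and $Z_{i+1}$, gap $0$ before $Z_1$, and gap $N$ after $Z_N$. For $0\le i\le N$, \emph{track} $i$ is the word $w_i\in T^*$ formed by the unprimed letters of gap $i$, in order, followed by the primed letters of gap $i+1$, in order and with the primes deleted (nothing follows if $i=N$). Only the primed letters of gap $0$ belong to no track. In the following example $w_0$ is empty, and each other track is read off its row from left to right:
\[
\begin{array}{c|ccccccccccccc}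
W   & X & b_1 & Y & t' & a_0 & b_0 & t' & t & X & t' & t & t & t\\ \hline
w_1 &   & b_1 &   & t  &     &     & t  &   &   &    &   &   &  \\
w_2 &   &     &   &    & a_0 & b_0 &    & t &   & t  &   &   &  \\
w_3 &   &     &   &    &     &     &    &   &   &    & t & t & t
\end{array}
\]
Three consequences of the definition translate factors of $W$ into statements about tracks.
\begin{enumerate}
\item[(T1)] Two adjacent unprimed letters of $W$, or two adjacent primed letters outside gap $0$, are adjacent letters of one track.
\item[(T2)] An unprimed letter that immediately follows $Z_i$ is the first letter of $w_i$.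
\item[(T3)] If $q\in T^*$ and $q'$ immediately precedes $Z_{i+2}$, where $0\le i\le N-2$, then $q$ is a suffix of $w_i$.
\end{enumerate}

A word is \emph{standard} if it has the form $U Z_1w_1Z_2w_2\cdots Z_Nw_N$ with $N\ge1$, $U\in(T\cup T')^*$ and $w_1,\dots,w_N\in T^*$. The $w_i$ are then its tracks $1,\dots,N$.

\begin{lemma}\label{lem:standard}
Every word $W$ with $N\ge1$ heads equals in $S$ a standard word of the same length with the same tracks $w_1,\dots,w_N$.
\end{lemma}

\begin{proof}
By (R1), gap $i\ge1$ can be rewritten as $p_i'q_i$, where $p_i'$ lists its primed and $q_i$ its unprimed letters in order. By (R2), $Z_ip_i'=p_iZ_i$. If $G$ is gap $0$, then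
\[
W=G\,Z_1p_1'q_1\,Z_2p_2'q_2\cdots Z_Np_N'q_N=Gp_1\;Z_1\,q_1p_2\;Z_2\,q_2p_3\cdots Z_N\,q_N ,
\]
and $q_ip_{i+1}=w_i$ for $i<N$, $q_N=w_N$.
\end{proof}

\subsection*{The shape of a track and four statistics}
Divide $T$ into the three \emph{classes} $\{m,a_0,a_1\}<\{b_0,b_1\}<\{t\}$ and let
\[
F=\{m,a_0,a_1\}^*\,\{b_0,b_1\}^*\,\{t\}^*
\]
be the set of words over $T$ whose classes weakly increase from left to right. The unprimed left-hand sides of (R8) are exactly the two-letter words in which the class drops. So a word over $T$ lies in $F$ if and only if it contains no left-hand side of (R8). By (R3) and (R4), letters of one class commute in $S$, and so do their primed copies.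

A track in $F$ is a stack of marks, those of type $a$ first, followed by blanks, with some messages among the $a$'s. For $w\in T^*$ put
\[
\begin{array}{ll}
n(w)=\text{number of cells (the \emph{capacity})},\\
h(w)=\text{number of marks (the \emph{height})},\\
\sigma(w)=\text{number of marks of index }1,\\
\rho(w)=\text{number of letters } m,a_0,a_1,
\end{array}
\]
and let $|w|_a$ be the number of marks of type $a$, so that $|w|_a\le\rho(w)$ and $\sigma(w)\le h(w)$. For the tracks of a word we abbreviate $n_i=n(w_i)$, $h_i=h(w_i)$, and so on.

The counting relations, read from left to right, say the following. By (R5), a mark of index $0$ standing before a head may send a message into the next track; its index becomes $1$, so that it cannot send a second one. By (R6), a message is absorbed by the first mark of type $b$, which becomes a mark of type $a$. Thus index $1$ means ``has sent'' and type $a$ means ``has received''; $\sigma$ counts messages sent to the next track and $\rho$ counts messages received from the previous one, absorbed or not. By (R7), a blank may become a new mark $b_0$, but only when no mark of type $b$ precedes it. Relations of a semigroup can be used in both directions, so what matters is which quantities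 survive both directions.

\begin{lemma}\label{lem:conserve}
Let $W$ be a word with $N\ge1$ heads. One application of one of \textup{(R1)--(R7)} from left to right changes the numbers $n_i,h_i,\sigma_i,\rho_i$ $(0\le i\le N)$ only as follows: \textup{(R5)} applied at the head $Z_l$ raises $\sigma_{l-1}$ and $\rho_l$ by one, and \textup{(R7)} raises by one the height of the track in which it is applied. Consequently the capacities $n_0,\dots,n_N$, the number $\rho_0$, the differences $\sigma_{i-1}-\rho_i$ for $1\le i\le N$, and the number of primed letters in gap $0$ are the same for all words reachable from $W$.
\end{lemma}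

\begin{proof}
(R1) preserves the order of the unprimed letters and of the primed letters in each gap, so it changes no track. (R2) turns the last unprimed letter of gap $l-1$ into the first primed letter of gap $l\ge1$, so $w_{l-1}$ is unchanged. (R3) and (R4) act on primed letters of gap $0$ or, by (T1), on two adjacent letters of a track; they preserve the number of messages, the number of marks of each type and the number of marks of each index. (R5) at $Z_l$ changes a letter $c_0$ of $w_{l-1}$ into $c_1$, of the same type, and by (T2) replaces $w_l$ by $mw_l$. (R6) replaces $m\,b_\varepsilon$ by $a_\varepsilon$ in a track: $\rho$ loses an $m$ and gains an $a$, and $n,h,\sigma$ are unchanged. (R7) replaces a blank of a track by $b_0$. None of the relations changes the number of primed letters in gap $0$.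
\end{proof}

\begin{example}\label{ex:count}
Let $n\ge3$. The second counter of $Xt^nXt^n$ can be raised to height two:
\begin{align*}
Xt^n\,Xt^n&=Xb_0t^{n-1}\,Xb_0t^{n-1} &&\text{(R7) twice, with } f=X\\
&=Xb_0\,Xb_0t^{n-1}(t')^{n-1} &&\text{by \eqref{eq:transport}}\\
&=Xb_1\,Xm\,b_0t^{n-1}(t')^{n-1} &&\text{(R5)}\\
&=Xb_1\,Xa_0t^{n-1}(t')^{n-1} &&\text{(R6), with } g=t\\
&=Xb_1\,Xa_0b_0t^{n-2}(t')^{n-1} &&\text{(R7), with } f=a_0\\
&=Xb_1t^{n-1}\,Xa_0b_0t^{n-2} &&\text{by \eqref{eq:transport}.}
\end{align*}
For $n=3$ only one blank is left in the second track. If two more heads follow, the overflow is detected:
\[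
(Xt^3)^3X=Xb_1t^2\,Xa_0b_0t\,Xt^3\,X=Xb_1t^2\,Xa_0\,Xt^3\,b_0't'X=0
\]
by \eqref{eq:transport} and (R10). This computation is the whole mechanism of Section~\ref{sec:lower} in its smallest instance.
\end{example}

The context letters in (R6) and (R7) protect the shape $F$ when these relations are read backward. Without $g$, (R6) would give $a_0a_0=m\,b_0a_0=0$; without the final $t$, (R7) would give $Xb_0b_0=Xtb_0=0$. With them, only the last $a$ of a stack can be turned back into $m\,b$, and only a topmost $b_0$ can be erased.

\section{An upper bound for the heights: no identities}\label{sec:upper}

We must show that a product of at most $k$ factors $Xt^{k+2}$, $Yt^{k+2}$ is nonzero. By Lemma~\ref{lem:deriv} it suffices to find a set of words that contains these products, is closed under (R1)--(R7) in both directions, and is free of forbidden factors. The natural guess for the defining inequality, $h_i\le h_{i-1}+1$, is not preserved. Indeed, from the fifth line of Example~\ref{ex:count} one can apply (R6), (R5), \eqref{eq:transport} and (R7) backward: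
\[
Xb_1\,Xa_0b_0t^{n-2}(t')^{n-1}=Xb_1\,Xm\,b_0b_0t^{n-2}(t')^{n-1}=Xb_0t^{n-1}\,Xb_0b_0t^{n-2}=Xt^{n}\,Xb_0b_0t^{n-2},
\]
and the heights are now $0$ and $2$. The inequality holds only at the moment a mark is created, and what it leaves behind is the bound $h_i\le i$.

\begin{definition}\label{def:good}
A word $W$ with $k\ge1$ heads is \emph{good} if gap $0$ has no primed letters, $w_0$ is empty, and for $1\le i\le k$:
\[
\text{(G1) } w_i\in F,\qquad \text{(G2) } n_i\ge k+2,\qquad \text{(G3) } \rho_i=\sigma_{i-1},\qquad \text{(G4) } h_i\le i .
\]
\end{definition}

In a good word gap $0$ is empty, gap $1$ has no primed letters, and $h_0=\sigma_0=0$. Track $i\geq 1$ has $n_i-h_i\ge k+2-i\ge2$ blanks and lies in $F$, so it ends with $tt$; this is the only use of (G2).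

\begin{lemma}\label{lem:good}
If $W$ is good, then $W\neq0$ in $S$, and every word equal to $W$ in $S$ is good and has the same sequence of heads and the same capacities $n_1,\dots,n_k$.
\end{lemma}

\begin{proof}
\emph{A good word has no forbidden factor.}
A left-hand side of (R8), primed or not, would by (T1) give a drop of class inside a track, contrary to (G1).
If $c_1Z_lg$ with $g\in\{t,b_0,b_1\}$ is a factor, then $\sigma_{l-1}\ge1$, while by (T2) the track $w_l\in F$ begins with a blank or a $b$ and so has $\rho_l=0$; this contradicts (G3), and (R9) does not apply.
If $g'Z_l$ or $g't'Z_l$ with $g\ne t$ is a factor, then $l\ge3$, since gaps $0$ and $1$ have no primed letters, and by (T3) the track $w_{l-2}$ ends with $g$ or $gt$; but it ends with $tt$, so (R10) does not apply.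
If $Z_iZ_{i+1}Z_{i+2}$ or $Z_iZ_{i+1}t'Z_{i+2}$ is a factor, then $w_i$ is empty or equals $t$, which again is impossible, so (R11) does not apply.

\emph{One application of \textup{(R1)--(R7)}, in either direction, preserves goodness.}
By Lemma~\ref{lem:conserve}, gap $0$ stays free of primed letters, $n_0=\rho_0=0$ persists, so that $w_0$ has neither cells nor messages and stays empty, and (G2), (G3) and the capacities are preserved.

For (G1) we go through the relations. (R1) and (R2) change no track. (R3) and (R4) replace letters of a track by letters of the same classes. (R5) keeps the type of a mark of $w_{l-1}$ and adds or deletes an initial $m$ of $w_l$, and $mw\in F$ if and only if $w\in F$. For (R6), let a track be $u\,m\,b_\varepsilon\,g\,v$ or $u\,a_\varepsilon\,g\,v$ with $g\in\{t,b_0,b_1\}$. Either word lies in $F$ if and only if $u\in\{m,a_0,a_1\}^*$ and $gv\in\{b_0,b_1\}^*\{t\}^*$. For (R7), let a track be $u\,t\,t\,v$ or $u\,b_0\,t\,v$, where $u$ is empty (the case of a head $f$, by (T2)) or ends with $f\in\{m,a_0,a_1\}$. Either word lies in $F$ if and only if $u\in\{m,a_0,a_1\}^*$ and $v\in\{t\}^*$.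

For (G4), Lemma~\ref{lem:conserve} shows that a height increases only when (R7) is applied from left to right, in a track $w_i=u\,t\,t\,v$ as above, with $i\geq1$. Such a track contains no mark of type $b$. Before the step, by (G3) and (G4),
\[
h_i=|w_i|_a\le\rho_i=\sigma_{i-1}\le h_{i-1}\le i-1
\]
(for $i=1$ use $h_0=0$), so after the step $h_i\le i$.

Thus all words reachable from $W$ are good and contain no forbidden factor. Lemma~\ref{lem:deriv} gives the statement.
\end{proof}

\begin{proposition}\label{prop:noid}
Let $k\ge1$, $x=Xt^{k+2}$, $y=Yt^{k+2}$. The words of length at most $k$ in $x,y$ represent pairwise distinct nonzero elements of $S$. Consequently $S$ satisfies no nontrivial identity.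
\end{proposition}

\begin{proof}
A word of length $l\le k$ in $x,y$ begins with a head, has no primed letters, and has $l$ heads and tracks $w_1=\dots=w_l=t^{k+2}$. It is good, since $k+2\ge l+2$ and all $h_i,\sigma_i,\rho_i$ vanish. By Lemma~\ref{lem:good} it is nonzero, and its value in $S$ determines its sequence of heads, which spells the given word in $x,y$. A nontrivial identity in two variables therefore fails at $x,y$ as soon as $k$ is at least the length of both sides. Lemma~\ref{lem:twovar} finishes the proof.
\end{proof}

\section{A lower bound for the capacities: nilpotency}\label{sec:lower}

We now have to control all words, not only those reachable from products of $Xt^n$ and $Yt^n$. An arbitrary word may have tracks of any shape and need not satisfy $\rho_i=\sigma_{i-1}$. The forbidden factors are chosen so that each word on which the computation of Example~\ref{ex:count} could get stuck is already zero. The goal is the following estimate.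

\begin{proposition}\label{prop:cap}
If $W=UZ_1w_1\cdots Z_Nw_N$ is a standard word and $W\ne0$ in $S$, then $n(w_i)\ge i+1$ for $1\le i\le N-2$.
\end{proposition}

The last two tracks are excluded for the following reason. A mark standing directly before $Z_{i+1}$ need not be the last letter of track $i$, because the blanks may have crossed the head. Only a primed letter standing before $Z_{i+2}$ is certainly the last one, by (T3). So (R10) and (R11) test the end of track $i$ against the head $Z_{i+2}$, which must exist.

\begin{lemma}\label{lem:shape}
If $W=UZ_1w_1\cdots Z_Nw_N$ is a nonzero standard word, then $w_i\in F$ for $1\le i\le N$, and $w_i$ ends with $tt$ for $1\le i\le N-2$.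
\end{lemma}

\begin{proof}
The first claim is (R8). Let $i\le N-2$ and suppose that $w_i$ does not end with $tt$. Then either $w_i=vs$ with $s=g$ or $s=gt$ for some $g\ne t$, or $w_i$ is empty or equal to $t$. In the first case \eqref{eq:transport} and (R10) give
\[
Z_i\,vs\,Z_{i+1}w_{i+1}Z_{i+2}=Z_i\,v\,Z_{i+1}w_{i+1}\,s'Z_{i+2}=0 .
\]
In the second case (R2) and (R11) give
\[
Z_iw_iZ_{i+1}w_{i+1}Z_{i+2}=Z_iZ_{i+1}w_i'\,w_{i+1}Z_{i+2}=Z_iZ_{i+1}w_i'Z_{i+2}\,w_{i+1}'=0 .
\]
Both contradict $W\neq0$.
\end{proof}

The computation is organized in three moves. Each of them turns a nonzero standard word into a standard word equal to it in $S$, which is again nonzero, so Lemma~\ref{lem:shape} is available after every move.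

\begin{lemma}\label{lem:moves}
Let $W=UZ_1w_1\cdots Z_Nw_N$ be a nonzero standard word and let $1\le i\le N-3$. In each case below, a standard word with the stated properties is reachable from $W$, and all numbers $h_j,\sigma_j$ $(1\le j\le N)$ not mentioned are unchanged.
\begin{enumerate}
\item[] \emph{Return.} If $\sigma_i>0$: $\sigma_i$ decreases by one.
\item[] \emph{Raise.} If $w_{i+1}$ has no mark of type $b$: $h_{i+1}$ increases by one, the new track $i+1$ has a mark of type $b$, and $|w_{i+1}|_a$ is unchanged.
\item[] \emph{Match.} If $\sigma_i<h_i$ and $w_{i+1}$ has a mark of type $b$: $\sigma_i$ and $|w_{i+1}|_a$ increase by one.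
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:shape}, $w_i,w_{i+1}\in F$ and $w_{i+1}$ ends with $tt$, since $i+1\le N-2$. In particular every mark of $w_{i+1}$ is followed by another letter of $w_{i+1}$.

\emph{Bringing a mark to the head.} Suppose that $w_i$ has a mark of index $\varepsilon$. Only messages and $a$'s precede a message in $w_i$, so (R3) moves all messages to the left end of $w_i$. The marks are then consecutive, with types $a\cdots ab\cdots b$. Two adjacent marks have types $aa$, $ab$ or $bb$, and in each case (R4) exchanges their indices and leaves the types in place. So we may assume that the last mark has index $\varepsilon$, that is, $w_i=v\,c_\varepsilon t^e$ with $c\in\{a,b\}$ and $e\geq0$. By \eqref{eq:transport},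
\begin{equation}\label{eq:contact}
W=\cdots Z_i\,v\;c_\varepsilon Z_{i+1}w_{i+1}\;(t')^e\,Z_{i+2}\cdots .
\end{equation}
If the factor $c_\varepsilon Z_{i+1}w_{i+1}$ is now rewritten as $c_\delta Z_{i+1}\tilde w$ with $\tilde w\in T^*$, then \eqref{eq:transport} moves $(t')^e$ back and yields the standard word with tracks $v\,c_\delta t^e$ and $\tilde w$ in places $i$ and $i+1$. By Lemma~\ref{lem:conserve}, these preparations change no $h_j$ and no $\sigma_j$.

\emph{Return.} Take \eqref{eq:contact} with $\varepsilon=1$. If $w_{i+1}$ contained neither a message nor an $a$, its first letter would lie in $\{t,b_0,b_1\}$, and (R9) would give $W=0$. If $w_{i+1}$ contains an $a$ but no message, its last mark $a_\delta$ of type $a$ is followed by some $g\in\{t,b_0,b_1\}$, and (R6) replaces $a_\delta g$ by $m\,b_\delta g$. So we may assume that $w_{i+1}$ contains a message, preceded only by messages and $a$'s, and (R3) makes it the first letter. Now (R5) replaces $c_1Z_{i+1}m$ by $c_0Z_{i+1}$.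

\emph{Raise.} Here $w_{i+1}=u\,t^d$ with $u\in\{m,a_0,a_1\}^*$ and $d\ge2$. The last letter $f$ of $Z_{i+1}u$ lies in $\{X,Y,m,a_0,a_1\}$, and (R7) replaces $f\,t\,t$ by $f\,b_0\,t$.

\emph{Match.} Since $\sigma_i<h_i$, the track $w_i$ has a mark of index $0$. Take \eqref{eq:contact} with $\varepsilon=0$ and replace $c_0Z_{i+1}$ by $c_1Z_{i+1}m$, using (R5). Only messages and $a$'s precede the first mark $b_\delta$ of type $b$ in $w_{i+1}$, so (R3) moves the new message next to it. This $b_\delta$ is followed by some $g\in\{t,b_0,b_1\}$, and (R6) replaces $m\,b_\delta g$ by $a_\delta g$.

In all three cases the effect on the $h_j$ and $\sigma_j$ is read off from Lemma~\ref{lem:conserve}.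
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cap}]
There is nothing to prove if $N\le2$; let $N\ge3$. The capacities are the same for all words reachable from $W$ (Lemma~\ref{lem:conserve}), so we may replace $W$ by the result of any sequence of moves.

A mark of index $1$ cannot be used in a Match, and in an arbitrary word we do not know that it is accounted for by a mark in the next track. So we first recall all messages. For each $i=1,\dots,N-3$ apply Return until $\sigma_i=0$. A Return at $i$ changes no other $\sigma_j$, so at the end $\sigma_1=\dots=\sigma_{N-3}=0$.

Now perform stages $i=1,\dots,N-3$ in this order. Stage $i$ uses only Raise and Match at $i$, which change no $\sigma_j$ with $j\ne i$ and no $h_j$ with $j\ne i+1$. Hence $\sigma_i=0$ at the start of stage $i$, and $r=h_i$ is constant during stage $i$ and afterward. Repeat $r$ times: Raise if $w_{i+1}$ has no $b$, then Match. The $j$th Match is allowed because $\sigma_i=j-1<r$ at that moment. After these $r$ rounds $|w_{i+1}|_a\ge r$. If $w_{i+1}$ has no $b$, Raise once more. Then $w_{i+1}$ has at least $r$ marks of type $a$ and a mark of type $b$, so $h_{i+1}\ge h_i+1$.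

After the last stage $h_{i+1}\ge h_i+1$ for $1\le i\le N-3$, whence $h_i\ge i-1$ for $1\le i\le N-2$. By Lemma~\ref{lem:shape} each of these tracks also has two blanks, so $n_i\ge(i-1)+2=i+1$.
\end{proof}

The tracks of a power $u^K$ have bounded length, while Proposition~\ref{prop:cap} demands capacities that grow with the number of heads.

\begin{proposition}\label{prop:nil}
If a word $u$ contains a head, then $u^K=0$ in $S$ for all $K\ge2|u|+1$.
\end{proposition}

\begin{proof}
The word $u^K$ has $N\ge K\ge3$ heads. Any $|u|$ consecutive letters of $u^K$ include a head, so every gap has at most $|u|-1$ letters. A track takes its letters from two gaps, so $n_{N-2}\le2|u|-2$. If $u^K\neq0$, pass to a standard word with the same tracks (Lemma~\ref{lem:standard}); Proposition~\ref{prop:cap} gives $n_{N-2}\ge N-1\ge2|u|$, a contradiction.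
\end{proof}

\begin{remark}
The two estimates nearly meet. For $n\ge3$, Proposition~\ref{prop:noid} gives $(Xt^n)^{n-2}\neq0$, and Proposition~\ref{prop:cap} gives $(Xt^n)^{n+2}=0$, because track $n$ of this word has capacity $n<n+1$. So $S$ has nilpotent elements of arbitrarily large degree.
\end{remark}

\section{No free subsemigroups}\label{sec:nofree}

It remains to treat words without heads. Only a small part of the presentation matters for them: (R8) makes a square vanish unless its letters commute.

\begin{lemma}\label{lem:headless}
If $u,v$ are words without heads, then $uv=vu$ in $S$ or $(uv)^2=(vu)^2=0$ in $S$.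
\end{lemma}

\begin{proof}
By (R1), $u=u_1u_2'$ and $v=v_1v_2'$ with $u_1,u_2,v_1,v_2\in T^*$, and
\[
(uv)^2=(u_1v_1)^2\,\bigl((u_2v_2)^2\bigr)' .
\]
Suppose $(uv)^2\neq0$. By (R8) and its primed copies, $(u_1v_1)^2$ and $(u_2v_2)^2$ lie in $F$. If a word $s\in T^*$ had letters of two different classes, then in $ss$ the letter of the higher class in the first copy would precede the letter of the lower class in the second, and $ss\notin F$. So all letters of $u_1v_1$ lie in one class, and all letters of $u_2v_2$ lie in one class. Letters of one class commute, as do their primed copies, so by (R1)
\[
uv=u_1v_1\,(u_2v_2)'=v_1u_1\,(v_2u_2)'=vu .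
\]
Exchanging $u$ and $v$, we see that $(vu)^2\ne0$ also implies $uv=vu$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The presentation of $S$ is finite, and $S$ satisfies no nontrivial identity by Proposition~\ref{prop:noid}. Let $u,v$ be words in the generators, $0$ allowed, and $l=|u|+|v|=|uv|=|vu|$. If $u$ or $v$ contains $0$, then $(uv)^{2l+1}=0=(vu)^{2l+1}$ by (R0). Otherwise, if $uv$ contains a head, so does $vu$, and both powers are $0$ by Proposition~\ref{prop:nil}. Otherwise Lemma~\ref{lem:headless} shows that $uv=vu$ or that both powers are $0$, as $2l+1\ge2$. Finally, if $u$ and $v$ represented two distinct free generators of a free subsemigroup, then $(uv)^r\ne(vu)^r$ for all $r\ge1$, since the two sides begin with different free generators.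
\end{proof}

\begin{remark}\label{rem:needed}
Each of the families (R8)--(R11) is necessary for the absence of free subsemigroups. If (R8) is omitted, no relation applies to a word in $t$ and $b_1$; if (R11) is omitted, no relation applies to a word in $X$ and $Y$. In either case the two letters generate a free subsemigroup. For the other two families, consider the words with empty gap $0$, no primed letter in gap $1$, and all tracks $w_1,\dots,w_N$ equal to a fixed word $w$. If (R10) is omitted and $w=m$, only (R1) and (R2) apply: (R3)--(R9) need a cell, and (R11) needs a track that is empty or equal to $t$. If (R9) is omitted and $w=b_1tt$, again only (R1) and (R2) apply: (R3), (R5), (R6) need a message, an $a$ or a $b_0$; (R4) needs two marks in one track; (R7) needs a message, an $a$, a $b_0$ or a track beginning with $t$; and (R8), (R10), (R11) are excluded because $w\in F$ ends with $tt$. Since (R1) and (R2) preserve this set of words and the sequence of heads, $Xw$ and $Yw$ generate a free subsemigroup.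
\end{remark}

\section{The nil ideal and the growth of $S$}\label{sec:growth}

\begin{proof}[Proof of Theorem~\ref{thm:supp}\,(1)]
Let $I$ consist of $0$ and of all elements represented by a word with a head. It is an ideal, and it is nil by Proposition~\ref{prop:nil}. An element of $S/I$ is either zero or the image of an element outside $I$, which is represented by a word without heads. If one of two elements of $S/I$ is zero, both sides of $(xy)^2=(yx)^2$ vanish. Otherwise Lemma~\ref{lem:headless} gives the equality in $S$, and hence in $S/I$.
\end{proof}

The growth is governed by Proposition~\ref{prop:cap}: a nonzero word of length $\ell$ has room for only about $\sqrt{\ell}$ heads, and each track is described by a bounded number of exponents.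

\begin{proof}[Proof of Theorem~\ref{thm:supp}\,(2)]
\emph{Upper bound.} Since letters of one class commute, every $w\in F$ equals in $S$ a word $m^{e_1}a_0^{e_2}a_1^{e_3}b_0^{e_4}b_1^{e_5}t^{e_6}$ of the same length, and the same holds for $w'$ with primed letters. A nonzero word without heads equals $u_1u_2'$ by (R1), with $u_1,u_2\in F$ by (R8). So if its length is at most $\ell$, its value is determined by $12$ exponents in $\{0,\dots,\ell\}$.

A nonzero word of length at most $\ell$ with $N\ge1$ heads equals a standard word $UZ_1w_1\cdots Z_Nw_N$ of the same length. If $N\ge2$, Proposition~\ref{prop:cap} gives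
\[
\ell\ \ge\ \sum_{i=1}^{N-2}(i+1)=\frac{(N-2)(N+1)}{2}\ \ge\ \frac{(N-2)^2}{2},
\]
so $N\le2+\sqrt{2\ell}$ in all cases. The value of the word is determined by the sequence of heads, by $6$ exponents for each $w_i\in F$, and by $12$ exponents for $U$, which is empty or a nonzero word without heads. Counting also the element $0$,
\[
\gamma_S(\ell)\le1+\sum_{0\le N\le2+\sqrt{2\ell}}2^N(\ell+1)^{6N+12}\le1+\bigl(3+\sqrt{2\ell}\bigr)\,2^{2+\sqrt{2\ell}}\,(\ell+1)^{24+6\sqrt{2\ell}} .
\]
The logarithm of the right-hand side is $O(\sqrt\ell\log\ell)$, which gives $C_2$.

\emph{Lower bound.} For $k\ge1$ consider the $k^k$ words $Xt^{n_1}Xt^{n_2}\cdots Xt^{n_k}$ with $k+2\le n_i\le2k+1$. They are good, with capacities $n_1,\dots,n_k$, so by Lemma~\ref{lem:good} they represent distinct elements of $S$. Their lengths are at most $k(2k+2)$, whence $\gamma_S(2k^2+2k)\ge k^k$. Let $\ell\ge36$ and let $k$ be the largest integer with $2k^2+2k\le\ell$. Then $k\ge2$ and $\ell<2(k+1)(k+2)\le6k^2$, so $k>\sqrt{\ell/6}\geq1$ and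
\[
\log\gamma_S(\ell)\ge k\log k\ge\sqrt{\ell/6}\cdot\tfrac12\log(\ell/6)\ge\frac{1}{4\sqrt6}\sqrt\ell\log\ell ,
\]
where the last step uses $\ell/6\ge\sqrt\ell$. For $2\le\ell<36$ we have $\gamma_S(\ell)\ge2$, since $X$ is a factor of the nonzero word $Xt^3$ and so differs from $0$. A suitable $C_1>0$ covers both ranges.
\end{proof}

Part (2) excludes free subsemigroups a second time. If words $u,v$ of length at most $L$ freely generate a free subsemigroup, the $2^n$ products of $n$ factors are distinct and $\gamma(Ln)\ge2^n$, which is incompatible with subexponential growth. This is the argument that passes most easily to the two-generated example.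

\section{Two generators}\label{sec:two}

We encode the generators of $S$ by words in two letters and impose the encoded relations. Two things need care. The encoded relations must apply to an encoded word only where the original relations apply to the original word, and the words that are not encodings must not create a free subsemigroup. Both are settled by making every word zero that is not a factor of an encoding, up to the ends.

\begin{proof}[Proof of Theorem~\ref{thm:supp}\,(3)]
Let $g_1,\dots,g_{14}$ be the generators of $S$ other than $0$. Put $\varphi(g_i)=\alpha\beta^i\alpha$, extend $\varphi$ multiplicatively to words, and let $\zeta$ denote the word $\alpha^3$. Let $Q$ be generated by $\alpha,\beta$ with the relations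
\[
\zeta\alpha=\alpha\zeta=\zeta\beta=\beta\zeta=\zeta,\qquad\beta^{15}=\zeta,\qquad\beta\alpha\beta=\zeta,
\]
$\varphi(A)=\varphi(B)$ for each relation $A=B$ in (R1)--(R7), and $\varphi(A)=\zeta$ for each relation $A=0$ in (R8)--(R11). The first group makes $\zeta$ a zero of $Q$. The relations of $S$ hold for the elements $\varphi(g_i)$ and $\zeta$, so $g_i\mapsto\varphi(g_i)$, $0\mapsto\zeta$ defines a homomorphism $S\to Q$. In particular $\varphi(s)=\varphi(s_1)$ in $Q$ if $s=s_1$ in $S$, and $\varphi(s)=\zeta$ in $Q$ if $s=0$ in $S$.

\emph{Admissible words.} Call a word over $\{\alpha,\beta\}$ \emph{admissible} if it has none of the factors $\alpha^3$, $\beta^{15}$, $\beta\alpha\beta$. Every other word equals $\zeta$ in $Q$. A \emph{block} is a maximal run of $\beta$'s. In an admissible word blocks have length at most $14$, consecutive blocks are separated by exactly $\alpha\alpha$, and the initial and final runs of $\alpha$'s have length at most $2$. A block is \emph{complete} if it is preceded and followed by $\alpha$; an incomplete block contains the first or the last letter of the word. An admissible word without complete blocks has at most two blocks, so there are only finitely many such words, say $C$.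

Let $v$ be an admissible word whose complete blocks are $\beta^{i_1},\dots,\beta^{i_r}$, $r\ge1$. They are consecutive blocks, and together with one $\alpha$ on each side of each they form the factor $\varphi(s)$, $s=g_{i_1}\cdots g_{i_r}$. The part of $v$ before $\beta^{i_1}$ is $\alpha$, or $\alpha\alpha$, or $\beta^j\alpha\alpha$ with $1\le j\le14$, and the part after $\beta^{i_r}$ is one of the mirror images. Hence
\begin{equation}\label{eq:PsR}
v=P\,\varphi(s)\,R,\qquad P\in\{1\}\cup\{\beta^j\alpha:0\le j\le14\},\quad R\in\{1\}\cup\{\alpha\beta^j:0\le j\le14\},
\end{equation}
where $1$ is the empty word. Conversely, every word of the form \eqref{eq:PsR} is admissible, since its runs of $\alpha$'s have length at most $2$, exactly $2$ between blocks, and its blocks have length at most $14$. Its complete blocks are those of $\varphi(s)$, because a block of $P$ or $R$ contains an end of the word. So $v$ determines $P$, $s$ and $R$.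

\emph{The class of $v$ when $s\ne0$ in $S$.} Suppose that $\varphi(w)$ is a factor of $v=P\varphi(s)R$. Each block of $\varphi(w)$ is preceded and followed by $\alpha$, so the blocks of $\varphi(w)$ are consecutive complete blocks of $v$, and the factor comes from an occurrence of $w$ in $s$. Consider the relations of $Q$ that could apply to $v$. Both sides of the relations displayed above, and the right side of each relation $\varphi(A)=\zeta$, contain $\alpha^3$, $\beta^{15}$ or $\beta\alpha\beta$, which do not occur in $v$. The left side $\varphi(A)$ of such a relation would give a factor $A$ of $s$ with $A=0$ in $S$, contrary to $s\ne0$. There remain the relations $\varphi(A)=\varphi(B)$, and each of them changes $v$ into $P\varphi(s_1)R$, where $s_1$ arises from $s$ by the relation $A=B$. Then $s_1=s\neq0$ in $S$, and the argument repeats. So every word equal to $v$ in $Q$ has the form $P\varphi(s_1)R$ with $s_1=s$ in $S$.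

\emph{Conclusion.} Take $P=R=1$. If $s\neq0$ in $S$, then $\varphi(s)\ne\zeta$ in $Q$, as $\zeta$ is not admissible, and $\varphi(s)=\varphi(s_2)$ in $Q$ forces $s_2=s$ in $S$, as the word $\varphi(s_2)$ determines $s_2$. So $S$ embeds in $Q$, and $Q$ satisfies no nontrivial identity. A word of length at most $\ell$ over $\{\alpha,\beta\}$ equals $\zeta$, or is one of the $C$ admissible words without complete blocks, or has the form \eqref{eq:PsR} with $|s|\le\ell$; in the last case its value depends only on $P$, $R$ and the value of $s$ in $S$. There are $16$ choices for each of $P$ and $R$, so
\[
\gamma_Q(\ell)\le1+C+16^2\,\gamma_S(\ell).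
\]
By part (2) the growth of $Q$ is subexponential, and by the last paragraph of Section~\ref{sec:growth} the semigroup $Q$ has no free subsemigroup of rank at least two. A semigroup with one generator is commutative and satisfies $xy=yx$, so two generators are necessary.
\end{proof}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Identities of semigroups},
\texttt{https://csseminar.freemath.ch/papers/survey1985.pdf}

\end{thebibliography}
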